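# Rational points on definable sets in noiseless expansions of the real field

## 1. Subsets of the line in an o-minimal structure, and beyond

Let $\overline{\mathbb R}=(\mathbb R,<,+,\cdot)$ be the real field. An *expansion* $\mathcal R$ of $\overline{\mathbb R}$ adds further sets or functions to it, and "definable" always means definable in $\mathcal R$ with parameters. We want to count rational points on definable sets.

**Definition 1.1 (height, algebraic and transcendental part).** For $q=a/b$ in lowest terms put $H(q)=\max(|a|,|b|)$, and $H(x)=\max_iH(x_i)$ for $x\in\mathbb Q^n$. For $X\subseteq\mathbb R^n$ and $T\ge1$ let $X(\mathbb Q,T)=\{x\in X\cap\mathbb Q^n:H(x)\le T\}$. The set $X^{\rm alg}$ is the union of all connected semialgebraic subsets of $X$ of positive dimension, and $X^{\rm tr}=X\setminus X^{\rm alg}$.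

**Example.** Let $X$ be the graph of $2^x$. If $X$ had a connected semialgebraic subset of positive dimension, then $2^x$ would be semialgebraic on some interval. So $P(x,2^x)=0$ there for some nonzero polynomial $P(x,y)=\sum_{i\le k}P_i(x)y^i$ with $P_k\neq0$, and by analyticity on all of $\mathbb R$. This is impossible, because $P_k(x)2^{kx}$ dominates as $x\to\infty$. Thus $X^{\rm tr}=X$. If $x=a/b$ is in lowest terms and $2^{a/b}$ is rational, then $b=1$. So the rational points are the $(i,2^i)$ with $i\in\mathbb Z$, of height $2^{|i|}$, and $\#X^{\rm tr}(\mathbb Q,T)=1+2\lfloor\log_2T\rfloor$.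

The Pila–Wilkie theorem says: if $X\subseteq\mathbb R^n$ is definable in an o-minimal expansion of $\overline{\mathbb R}$, then for every $\epsilon>0$ there is $c=c(X,\epsilon)$ with $\#X^{\rm tr}(\mathbb Q,T)\le cT^\epsilon$ for all $T\ge1$. For $n=1$ it is immediate.

**Proposition 1.2.** If $X\subseteq\mathbb R$ is definable in an o-minimal expansion of $\overline{\mathbb R}$, then $X^{\rm tr}$ is finite.

**Proof.** By o-minimality $X$ is a finite union of points and nondegenerate intervals. An interval is a connected semialgebraic set of positive dimension, so it is contained in $X^{\rm alg}$. What is left is finite. $\square$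

What changes if we weaken o-minimality?

**Definition 1.3.** An expansion $\mathcal R$ of $\overline{\mathbb R}$ is *noiseless* if for every $n$, every definable subset of $\mathbb R^n$ either has nonempty interior or is nowhere dense.

For instance, $(\overline{\mathbb R},\mathbb Q)$ is not noiseless: $\mathbb Q$ is dense with empty interior. O-minimal expansions are noiseless, because in them a definable set with empty interior has smaller dimension, and so does its closure.

Let $X\subseteq\mathbb R$ be definable in a noiseless $\mathcal R$. A point of $\operatorname{int}X$ lies in an interval contained in $X$, so $X^{\rm tr}\subseteq Y:=X\setminus\operatorname{int}X$. The definable set $Y$ has empty interior, so it is nowhere dense. In the o-minimal case $Y$ is finite. Now it may be infinite, and "nowhere dense" alone says nothing about rational points.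

**Example (the middle-thirds Cantor set).** Let $\mathcal C=\{\sum_{i\ge1}d_i3^{-i}:d_i\in\{0,2\}\}$. It is nowhere dense and contains no interval, so $\mathcal C^{\rm tr}=\mathcal C$. It contains the $2^k$ points $\sum_{i\le k}d_i3^{-i}=a/3^k$ with $0\le a\le3^k$, all of height at most $3^k$. So $\#\mathcal C^{\rm tr}(\mathbb Q,T)\ge T^{\log2/\log3}$ for $T=3^k$, and the Pila–Wilkie bound fails for $\mathcal C$. Hence the theorem can survive only if $\mathcal C$ is not definable in any noiseless expansion. It is not. Let $L$ be the set of endpoints of bounded components of $\mathbb R\setminus\mathcal C$. It is definable from $\mathcal C$, countable and dense in $\mathcal C$. Now $\mathcal C+\mathcal C=[0,2]$: write $u\in[0,1]$ as $\sum u_i3^{-i}$ with $u_i\in\{0,1,2\}$, so that $2u=\sum 2u_i3^{-i}$, and each element of $\{0,2,4\}$ is a sum of two elements of $\{0,2\}$. Since $\mathcal C=1-\mathcal C$, we get $\mathcal C-\mathcal C=[-1,1]$. So $L-L$ is countable and dense in $[-1,1]$; it has empty interior and is not nowhere dense. That is noise.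

So a proof must show that *every* nowhere dense set with too many points at some scale creates noise. The question, posed in Section 7.1 of "Tameness Beyond O-Minimality", is whether the Pila–Wilkie theorem generalizes to noiseless expansions of $\overline{\mathbb R}$. The answer is yes.

## 2. Pila–Wilkie for noiseless structures, in blocks, and the converse

A *definable family* $(X_s)_{s\in S}$ of subsets of $\mathbb R^n$ is given by a definable subset of $S\times\mathbb R^n$, with $S\subseteq\mathbb R^p$ definable. All families below have $S\ne\emptyset$.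

**Definition 2.1.** A semialgebraic set $D$ is an *$e$-manifold* if each point of $D$ has a relatively open neighborhood in $D$ that is semialgebraically homeomorphic to $\mathbb R^e$. A *semialgebraic family of manifolds* is a semialgebraic family all of whose members are $e$-manifolds for one fixed $e$ (the empty set is allowed). We write $\operatorname{int}_D$ for the interior relative to $D$, and call the sets $\operatorname{int}_D(X\cap D)$ *blocks* of $X$.

**Example.** Let $X=[0,1]\times\{0\}\subseteq\mathbb R^2$. With $D=\mathbb R\times\{0\}$, a $1$-manifold, we get the block $(0,1)\times\{0\}$. The two endpoints are blocks with $D$ a single point, a $0$-manifold. So three blocks cover $X$.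

**Theorem A.** Let $\mathcal R$ be noiseless, $X\subseteq\mathbb R^n$ definable, $\epsilon>0$. There is $c$ with $\#X^{\rm tr}(\mathbb Q,T)\le cT^\epsilon$ for all $T\ge1$.

**Theorem B (uniform block form).** Let $\mathcal R$ be noiseless, $(X_s)_{s\in S}$ a definable family of subsets of $\mathbb R^n$, $\epsilon>0$. There are $c$ and finitely many semialgebraic families of manifolds in $\mathbb R^n$ such that for all $s\in S$, $T\ge1$, the set $X_s(\mathbb Q,T)$ is contained in the union of at most $cT^\epsilon$ sets $\operatorname{int}_D(X_s\cap D)$, $D$ a member of one of these families. Consequently $\#X_s^{\rm tr}(\mathbb Q,T)\le c'T^\epsilon$ with $c'$ independent of $s$ and $T$.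

**Theorem C (converse).** For an expansion $\mathcal R$ of $\overline{\mathbb R}$ the following are equivalent:

1. $\mathcal R$ is noiseless;
2. the conclusion of Theorem B holds for all definable families and all $\epsilon>0$;
3. the conclusion of Theorem A holds for all definable sets and all $\epsilon>0$;
4. $\#X^{\rm tr}(\mathbb Q,T)=o(T^2)$ for every definable $X\subseteq\mathbb R$.

**Proof of "consequently" in Theorem B.** Let $x\in X_s^{\rm tr}\cap\operatorname{int}_D(X_s\cap D)$, where $D$ is an $e$-manifold. If $e\ge1$, take a chart of $D$ around $x$. A small ball around $x$ in the chart lies in $\operatorname{int}_D(X_s\cap D)$, and it is a connected semialgebraic subset of $X_s$ of positive dimension containing $x$. This contradicts $x\in X_s^{\rm tr}$, so $e=0$. A semialgebraic $0$-manifold is discrete, hence finite, and its size is bounded over a semialgebraic family (uniform finiteness). So each block contributes a bounded number of points of $X_s^{\rm tr}$. $\square$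

This argument does not use noiselessness. Theorem A is a special case of Theorem B. **From here to the end of Section 11, $\mathcal R$ is noiseless.** Fibers are written $Y_x=\{y:(x,y)\in Y\}$. Conditions such as "has interior", "is nowhere dense" and "is $C^r$" are first-order, so they define definable sets of parameters.

## 3. Meager sets, fibers, and piecewise smoothness

**Lemma 3.1.** A definable set with empty interior is nowhere dense. A definable meager (in particular, a definable countable) subset of $\mathbb R$ is nowhere dense. The set $\mathbb N$ is not definable.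

**Proof.** The first statement is noiselessness. A meager set has empty interior by Baire's theorem, which gives the second. If $\mathbb N$ were definable, so would be $\mathbb Q$, which is dense with empty interior. $\square$

**Lemma 3.2.** If $Y\subseteq\mathbb R^m$ ($m\ge2$) is definable and nowhere dense, then $Z=\{x\in\mathbb R:Y_x\text{ is not nowhere dense in }\mathbb R^{m-1}\}$ is nowhere dense.

**Proof.** This is the Kuratowski–Ulam theorem in an easy case. If $x\in Z$, the closed set $(\overline Y)_x\supseteq Y_x$ contains a closed box $\Pi$ with rational corners and nonempty interior. For fixed $\Pi$ the set $\{x:\Pi\subseteq(\overline Y)_x\}$ is closed, and it has empty interior since otherwise $\overline Y$ would have interior. There are countably many $\Pi$, so $Z$ is meager. It is definable, so Lemma 3.1 applies. $\square$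

**Lemma 3.3.** Let $U\subseteq\mathbb R$ be open, $f:U\to\mathbb R$ definable, $r\ge1$. The set of $x\in U$ with a neighborhood on which $f$ is $C^r$ and each $f^{(j)}$, $1\le j\le r$, is identically zero or nowhere zero, is open and dense in $U$.

**Proof.** Openness is clear; we show density.

**Step 1 (continuity).** This step shows that $f$ is continuous on a dense open set. Let $I\subseteq U$ be an open interval and $h>0$. Then $I=\bigcup_{i\in\mathbb Z}I\cap f^{-1}([ih,(i+1)h))$. By Baire one piece is somewhere dense, hence has interior, and on that interior the oscillation of $f$ is at most $h$. So for each $h$ there is a dense open set of points near which the oscillation is at most $h$. Taking $h=1,\frac12,\frac13,\dots$, the set of discontinuities is meager. It is definable, hence nowhere dense.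

**Step 2 (monotonicity).** This step shows that $f$ is locally monotone on a dense open set. By Step 1 it suffices to find, in each open interval $I$ on which $f$ is continuous, a subinterval on which $f$ is constant or strictly monotone. Suppose $f$ is constant on no subinterval of $I$. Then level sets are closed in $I$ with empty interior. Let $U_\pm$ be the set of $x\in I$ such that $\pm(f(y)-f(x))>0$ for all $y>x$ close to $x$, and $U_0$ the rest. If $x\in U_0$, there are arbitrarily close to $x$ on its right points with $f\le f(x)$ and points with $f\ge f(x)$. By the intermediate value theorem $x$ is then a limit from the right of points $y$ with $f(y)=f(x)$.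

One of the three definable sets is somewhere dense in $I$, hence contains an open interval $I'$. Suppose $I'\subseteq U_0$. Take $x_0\in I'$ and $P=f^{-1}(f(x_0))\cap I'$. Since $P$ has empty interior there is $y\in I'\setminus P$ with $y>x_0$. Let $p=\max(P\cap[x_0,y])<y$. Then $p\in U_0$, so points of $P$ accumulate at $p$ from the right, but $(p,y)\cap P=\emptyset$. This is a contradiction. If $I'\subseteq U_+$ and $x_0<y_0$ in $I'$, the maximum of $f$ on $[x_0,y_0]$ is attained only at $y_0$, because $f$ takes larger values just to the right of any earlier point. So $f(x_0)<f(y_0)$, and $f$ is strictly increasing on $I'$. If $I'\subseteq U_-$, use the minimum.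

**Step 3 (smoothness).** This step passes from monotone to $C^r$. Monotone functions are differentiable almost everywhere (Lebesgue). So inside the dense open set of Step 2 the definable set of non-differentiability points is null. It has empty interior, so it is nowhere dense. Hence $f'$ exists on a dense open set. Apply Step 1 to $f'$ and iterate: $f$ is $C^r$ on a dense open definable set $U'$. The sets $\{f^{(j)}=0\}\cap U'$ are closed in $U'$, so their boundaries in $U'$ are nowhere dense. Off these boundaries each $f^{(j)}$ is locally identically zero or locally nowhere zero. $\square$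

## 4. Covering numbers, and why linear images alone do not suffice

For bounded $E\subseteq\mathbb R$ let $N(E,\delta)$ be the least number of closed intervals of length $\delta$ covering $E$. For example, $N(\{2^{-i}:i\ge0\},\delta)\le2+\log_2(1/\delta)$ for $\delta\le 1$, since one interval covers all points $\le\delta$. The Cantor set has $N(\mathcal C,3^{-k}/2)\ge2^k$, since the $2^k$ points of Section 1 are $3^{-k}$-separated.

**Lemma 4.1 (uniform entropy lemma).** Let $(E_s)_{s\in S}$ be a definable family of nowhere dense subsets of $[0,1]$, $\epsilon>0$. There is $C$ with $N(E_s,\delta)\le C\delta^{-\epsilon}$ for all $s\in S$, $0<\delta\le1$.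

By rescaling, the same holds with $[0,1]$ replaced by a fixed bounded interval.

This lemma settles $n=1$ for $Y\subseteq[0,1]$. Distinct rationals of height $\le T$ differ by at least $T^{-2}$, so an interval of length $T^{-2}/2$ contains at most one of them. Hence
$$\#Y(\mathbb Q,T)\le N(Y,T^{-2}/2)\le C(2T^2)^{\epsilon/2}\le C'T^\epsilon .\tag{1}$$

**A first approach.** Imitate the Cantor set. Let $E\subseteq[0,1]$ be definable, compact and nowhere dense, and let $L$ be the countable definable set consisting of $\min E$, $\max E$ and the endpoints of bounded components of $\mathbb R\setminus E$; it is dense in $E$ (checked in Section 5). If some linear image $\{\sum_{i\le K}\theta_ix_i:x\in E^K\}$ contained an interval, the same image of $L^K$ would be countable, definable and dense in that interval, which is noise. So one would like to show that a set with many points at small scales has a linear image with interior.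

**Where it stops.** Covering numbers are information at one scale. Take $E=\{0\}\cup\{1/i:i\ge1\}$. The points $1/i$ with $i\le m$ are $m^{-2}$-separated, so $N(E,m^{-2}/2)\ge m$ and the bound of Lemma 4.1 fails for $\epsilon<1/2$. Yet $E$ is countable, so all its linear images are countable and never contain an interval. (This particular $E$ defines $\mathbb N$ by inversion, but a general $E$ has no such formula.) In a family matters are worse: each scale may have its own $E_s$. All we get from a failure of the lemma is a definable family of *finite* sets $F_j$, well spread down to a scale $\delta_j\to0$. Their linear images are finite sets that fill an interval better and better, and a family of finite sets violates nothing by itself.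

**The way past this point.** We do not look for a dense set. We use the finite sets $L_\theta(F_j^K)$ as a supply of points from which finite patterns can be chosen at will. For every $n$ we find parameters for which a definable construction yields $n$ points very close to $1,2,\dots,n$. The number of parameters must not depend on $n$, since otherwise we do not have one definable family. This looks impossible: $n$ prescribed points, boundedly many parameters. The remedy is a definable lacunary set $A$ accumulating at $0$, which exists when $\mathcal R$ is not o-minimal. Two real numbers $c_0,c_1$ determine infinitely many windows, placed at $c_0+c_1/a$ for $a\in A$. We shall make one window show one point near $1$, another one point near $2$, and so on, by a second-moment argument. Then $\mathbb N$ becomes definable, a contradiction.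

If $\mathcal R$ is o-minimal, all $E_s$ are finite and $\#E_s$ is bounded (uniform finiteness), so Lemma 4.1 is trivial. **In Sections 5–8, $\mathcal R$ is not o-minimal and, after taking closures and discarding empty members, all $E_s$ are closed and nonempty.**

## 5. A lacunary set, null sets, and well-spread finite sets

**Lemma 5.1.** There are $\gamma\in(0,1)$ and an infinite definable $A\subseteq(0,1)$, with only accumulation point $0$, such that $a'\le a/(1+\gamma)$ for all $a'<a$ in $A$.

**Proof.** **Step 1.** We first produce an infinite definable set accumulating only at $0$. Some definable $S_0\subseteq\mathbb R$ is not a finite union of points and intervals. Its boundary is infinite and closed. It is the union of $S_0\setminus\operatorname{int}S_0$ and $\overline{S_0}\setminus S_0$, both definable with empty interior, so it is nowhere dense. Transport it by the homeomorphism $x\mapsto x/(1+|x|)$ of $\mathbb R$ onto $(-1,1)$ and take the closure (adding at most $\pm1$). We get an infinite compact nowhere dense definable set $E$. Between any two points of $E$ there is a component of the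 complement, so $E$ has infinitely many bounded complementary intervals. Let $D_0$ be the set of their lengths, multiplied by $1/3$. It is definable and contained in $(0,1)$. The lengths have total sum at most $2$, so only finitely many exceed any given bound. Hence $D_0$ is infinite, and $D_0\cap[\delta,1)$ is finite for all $\delta>0$.

**Step 2.** Now we thin $D_0$ to a lacunary set. For $\gamma>0$ let $D^\gamma=\{d\in D_0:(d/(1+\gamma),d)\cap D_0=\emptyset\}$. If $D^\gamma$ is infinite for some $\gamma\in(0,1)$, put $A=D^\gamma$; if $a'<a$ in $A$, then $a'\notin(a/(1+\gamma),a)$, as required. Otherwise, for each $\gamma\in(0,1)$, every sufficiently small $d\in D_0$ has its next smaller element of $D_0$ above $d/(1+\gamma)$. Starting from a small $d$ and descending through $D_0$ to $0$, the ratio of $d$ to the current element starts at $1$, tends to infinity, and grows at each step by a factor less than $1+\gamma$. So for each $r>1$ some $e\in D_0$ has $r<d/e\le r(1+\gamma)$. Hence the countable definable set $\{d/e:d,e\in D_0\}$ is dense in $(1,\infty)$, contradicting Lemma 3.1. $\square$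

For later use: with $C_A=(1+\gamma)/\gamma$, a geometric series gives $\sum_{a\in A,\,a<b}a\le C_Ab$ for all $b>0$.

**Lemma 5.2.** Each $E=E_s$ is Lebesgue null.

**Proof.** Let $L$ consist of $\min E,\max E$ and the endpoints of bounded components of $\mathbb R\setminus E$. It is countable and definable. It is dense in $E$: near $x\in E$ there is a point $y\notin E$, and between $x$ and $y$ there lies an endpoint of the component of $y$, which belongs to $L$. If $|E|>0$, then $E-E$ contains an interval (Steinhaus). So $L-L$ is countable, definable and somewhere dense, contradicting Lemma 3.1. $\square$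

**Long gaps.** Let $F_\lambda(E)$ be the set of left endpoints of bounded components ("gaps") of $\mathbb R\setminus E$ of length $>\lambda$. Gaps are disjoint, so distinct points of $F_\lambda(E)$ have distance $>\lambda$.

**Lemma 5.3.** Let $0<\tau<1$. If $\#F_\lambda(E_s)\le C_1\lambda^{-\tau}$ for all $s$ and $\lambda\in(0,1]$, then $N(E_s,\delta)\le C_2\delta^{-\tau}$ for all $s$ and $\delta\in(0,1]$.

**Proof.** Removing from $[\min E_s,\max E_s]$ the gaps longer than $\delta$ leaves at most $C_1\delta^{-\tau}+1$ closed intervals. Since $E_s$ is null, their total length is the total length of the gaps $\le\delta$. Sorting these by length in $(2^{-i-1}\delta,2^{-i}\delta]$, it is at most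
$$\sum_{i\ge0}2^{-i}\delta\,C_1(2^{-i-1}\delta)^{-\tau}\le C\delta^{1-\tau},$$
where convergence uses $\tau<1$. An interval of length $\ell'$ is covered by at most $\ell'/\delta+1$ intervals of length $\delta$, so $N(E_s,\delta)\le C\delta^{-\tau}+C_1\delta^{-\tau}+1$. $\square$

**Zooming in to a well-spread finite set.** Suppose Lemma 4.1 fails for some $\epsilon$. Since it then fails for every smaller exponent, we may assume $\epsilon<1$. Put $\tau=\epsilon$. By Lemma 5.3 there are $s,\lambda$ with $B:=\#F_\lambda(E_s)\lambda^\tau$ arbitrarily large. Such a set may be concentrated somewhere; we pass to the place of highest concentration. Put $F=F_\lambda(E_s)$, a finite set, and let $J_0=[e,e+\ell]$ maximize $\#(F\cap J)/|J|^\tau$ over closed intervals $J$ with $\lambda\le|J|\le1$. The maximum exists: there are finitely many possible counts, and for each one a least length of an interval containing at least that many points is attained. Comparing with $J=[0,1]$, and using that points of $F$ are $\lambda$-separated,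
$$B\lambda^{-\tau}=\#F\le\#(F\cap J_0)\,\ell^{-\tau}\le(\ell/\lambda+1)\ell^{-\tau}\le(2\ell/\lambda)\ell^{-\tau},$$
so $(\ell/\lambda)^{1-\tau}\ge B/2$. With $w=(s,\lambda,e,\ell)$ let $F_w=\{x\in[0,1]:e+\ell x\in F_\lambda(E_s)\}$, a definable family. Put $\delta=\lambda/\ell$ and $N=\#F_w$. Then distinct points of $F_w$ have distance $>\delta$, and
$$\#(F_w\cap J)\le|J|^\tau N\quad\text{for all intervals }J\text{ with }|J|\ge\delta .\tag{2}$$
Indeed for $\delta\le|J|\le1$ the interval $e+\ell \overline J$ has length between $\lambda$ and $1$, so maximality gives $\#(F_w\cap J)\le(\ell|J|)^\tau N\ell^{-\tau}$; for $|J|>1$ it is trivial. Taking $|J|=\delta$ around a point of $F_w$ gives $N\ge\delta^{-\tau}$. As $B\to\infty$ we have $\delta\to0$. So there is a sequence $w_j$ such that the finite sets $F_j=F_{w_j}$, with $\delta_j$, $N_j$, have these properties and $\delta_j\to0$, $N_j\to\infty$.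

## 6. Random linear images of the finite sets

Fix $K\in\mathbb N$ with $K\tau>2$. Let $\mu_j$ be the uniform probability on $F_j$. Pass to a subsequence with $\mu_j\to\mu$ weakly. Then $\mu(J)\le|J|^\tau$ for all intervals $J$: for open $J$ of positive length, $\mu(J)\le\liminf\mu_j(J)\le|J|^\tau$ by (2), and any interval is contained in open ones of length arbitrarily close to its own.

Let $\Theta=[1,2]^K$ with Lebesgue probability, $L_\theta(x)=\sum_i\theta_ix_i$, $\nu_{j,\theta}=(L_\theta)_*\mu_j^K$ and $\nu_\theta=(L_\theta)_*\mu^K$. The aim of this section is that for typical $\theta$ the $N_j^K$ points of $L_\theta(F_j^K)$, counted with multiplicity, look equidistributed with a continuous density down to windows of size comparable to $N_j^{-K}$. Fourier transforms are $\hat\mu(\xi)=\int e^{-2\pi ix\xi}d\mu(x)$, and in Claims 1–3 the constants $C$ depend only on $\tau,K$.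

**Claim 1.** For $|\xi|\ge1$: $\int_1^2|\hat\mu_j(\theta\xi)|^2d\theta\le C(|\xi|^{-\tau}+N_j^{-1})$ and $\int_1^2|\hat\mu(\theta\xi)|^2d\theta\le C|\xi|^{-\tau}$.

**Proof.** Insert the weight $e^{\pi/4}e^{-\pi(\theta-3/2)^2}$, which is $\ge1$ on $[1,2]$ and whose Fourier transform has modulus $e^{\pi/4}e^{-\pi\eta^2}\le C(1+|\eta|)^{-2}$. Expanding $|\hat\mu_j(\theta\xi)|^2=\iint e^{-2\pi i\theta\xi(x-x')}d\mu_j(x)\,d\mu_j(x')$, the integral is at most
$$C\iint(1+|\xi||x-x'|)^{-2}d\mu_j(x')\,d\mu_j(x).$$
Suppose $|\xi|\le1/\delta_j$. Split the inner integral into $|x-x'|\le1/|\xi|$ (call this $k=0$) and $2^{k-1}/|\xi|<|x-x'|\le2^k/|\xi|$, $k\ge1$. The $k$-th part lies in an interval of length $2^{k+1}/|\xi|\ge\delta_j$, so by (2) the inner integral is at most $\sum_{k\ge0}2^{-2(k-1)}(2^{k+1}/|\xi|)^\tau\le C|\xi|^{-\tau}$. Suppose $|\xi|>1/\delta_j$. The point $x'=x$ contributes $1/N_j$. The $k$-th point on each side of $x$ has distance $>k\delta_j$, so it contributes at most $k^{-2}/N_j$. The sum is at most $C/N_j$. For $\mu$, the first case applies to all $\xi$ with $|\xi|\ge1$. $\square$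

Since $\hat\nu_{j,\theta}(\xi)=\prod_i\hat\mu_j(\theta_i\xi)$, and likewise for $\nu_\theta$, and the $\theta_i$ are independent, for $|\xi|\ge1$
$$\mathbb E_\theta|\hat\nu_{j,\theta}(\xi)|^2\le C(|\xi|^{-\tau K}+N_j^{-K}),\qquad\mathbb E_\theta|\hat\nu_\theta(\xi)|^2\le C|\xi|^{-\tau K}.\tag{3}$$
By Cauchy–Schwarz $\mathbb E_\theta|\hat\nu_\theta(\xi)|\le C|\xi|^{-\tau K/2}$, and $\tau K/2>1$, so $\mathbb E_\theta\int|\hat\nu_\theta|<\infty$. Hence for almost every $\theta$ the function $\hat\nu_\theta$ is integrable. It is also bounded by $1$, so it lies in $L^2$. By Fourier inversion $\nu_\theta$ has the continuous density $\rho_\theta(y)=\int\hat\nu_\theta(\xi)e^{2\pi iy\xi}d\xi\ge0$. It is compactly supported, has integral $1$, and is jointly measurable in $(\theta,y)$, being a limit of the continuous functions $\int_{-m}^m\hat\nu_\theta(\xi)e^{2\pi iy\xi}d\xi$. Let $u_{j,\theta,h}(y)=h^{-1}\nu_{j,\theta}([y,y+h])$.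

**Claim 2.** For fixed $R>0$ and $h_j=RN_j^{-K}$: $\limsup_j\mathbb E_\theta\|u_{j,\theta,h_j}-\rho_\theta\|_{L^2(\mathbb R)}^2\le C/R$.

**Proof.** We have $u_{j,\theta,h}=\nu_{j,\theta}*k_h$ with $k_h=h^{-1}1_{[-h,0]}$ and $|\hat k_h(\xi)|\le\min(1,1/(\pi h|\xi|))$. By Plancherel the squared norm is $\int|\hat\nu_{j,\theta}\hat k_{h_j}-\hat\nu_\theta|^2d\xi$. Fix $\Xi\ge1$. The part $|\xi|\le\Xi$ has expectation tending to $0$ by dominated convergence: $\hat\nu_{j,\theta}\to\hat\nu_\theta$ pointwise by weak convergence, $\hat k_{h_j}\to1$ as $h_j\to0$, and the integrand is at most $4$. By $|a-b|^2\le2|a|^2+2|b|^2$ and (3), the part $|\xi|>\Xi$ has expectation at most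
$$C\int_{|\xi|>\Xi}\Big(|\xi|^{-\tau K}+N_j^{-K}\min\big(1,(\pi h_j|\xi|)^{-2}\big)\Big)d\xi\le C\big(\Xi^{1-\tau K}+N_j^{-K}/h_j\big)=C(\Xi^{1-\tau K}+1/R).$$
Let $j\to\infty$, then $\Xi\to\infty$. $\square$

**Claim 3.** $\sum_{x\ne x'\in F_j^K}|x-x'|_\infty^{-1}\le CN_j^{2K}$.

**Proof.** Fix $x$. The shell $2^{-i-1}<|x-x'|_\infty\le2^{-i}$ ($i\ge0$) is empty unless $2^{-i}>\delta_j$, since points of $F_j$ are more than $\delta_j$ apart. If $2^{-i}>\delta_j$, then by (2) each coordinate of $x'$ has at most $N_j2^{(1-i)\tau}$ possible values, so the shell contains at most $(N_j2^{(1-i)\tau})^K$ points. As $\tau K>1$, the sum $\sum_i2^{i+1}2^{(1-i)\tau K}$ converges. Sum over the $N_j^K$ points $x$. $\square$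

**Fixing a good set of directions.** For almost every $\theta$ the continuous density $\rho_\theta$ is positive somewhere, so there are rational $q$ and rational $r_0,\rho_1>0$ with $\rho_\theta\ge\rho_1$ on $[q-3r_0,q+3r_0]$. By continuity it suffices to test this at rational points, so for fixed $q,r_0,\rho_1$ it defines a measurable set of $\theta$. There are countably many triples, so we can fix $q,r_0,\rho_1$ for which it holds on a set $\Theta_0\subseteq\Theta$ of positive measure. For $z\in\mathbb R^K\setminus\{0\}$ and an interval $I$,
$$|\{\theta\in\Theta_0:L_\theta(z)\in I\}|/|\Theta_0|\le|I|/(|\Theta_0|\,|z|_\infty),\tag{4}$$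
by integrating first over a $\theta_i$ with $|z_i|=|z|_\infty$.

## 7. Prescribing $n$ points with a bounded number of parameters

**Definition 7.1 (the sets $W_p$).** Let $p=(w,\theta,c_0,c_1,t,a_-,a_+,b)$ with $t>0$. For a *level* $a\in A\cap[a_-,a_+]$ let
$$V_a=\Big\{\frac{L_\theta(x)-c_0-c_1/a}{ta}:x\in F_w^K\Big\}\cap[0,b].$$
Call $a$ *hit* if $V_a\ne\emptyset$. Call $a$ *active* if it is hit and there is no hit $a'\in A\cap[a_-,a_+]$ with $a'^2\le a<a'$. Let $W_p=\bigcup_{a\text{ active}}V_a\subseteq[0,\infty)$. This is a definable family.

So at level $a$ we look at the finite set $L_\theta(F_w^K)$ through a window placed at $c_0+c_1/a$ and scaled by $ta$. A hit level hides all levels $a$ below it down to its square. The rule is there for a reason that will appear in the proof: levels just below a used one cannot be kept empty, so they must be ignored. For a small illustration of the rule, suppose the hit levels are $2^{-1},2^{-2},2^{-5}$. Then $2^{-2}$ is hidden by $2^{-1}$, as $(2^{-1})^2\le2^{-2}<2^{-1}$. The level $2^{-5}$ is active, as $(2^{-1})^2=2^{-2}>2^{-5}$ and $(2^{-2})^2=2^{-4}>2^{-5}$.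 The level $2^{-1}$ is active too.

**Proposition 7.2.** For every $n\ge1$ and $\kappa\in(0,1/8)$ there is $p$ such that $W_p=\{w_1,\dots,w_n\}$ with $|w_l-l|<\kappa$ for all $l$.

**Proof.** **Step 1 (random parameters and events).** This step sets up the probability space. Put $t=t_j=N_j^{-K}$. For $\alpha>0$ let $(\theta,c_0,c_1)$ be uniform in $\Theta_0\times[q-r_0,q+r_0]\times[0,r_0\alpha]$, with probability $\mathbb P=\mathbb P_\alpha$. For $a\in A$, $a\ge\alpha$, let
$$y_a=c_0+c_1/a\in[q-r_0,q+2r_0],\qquad z_a(x)=(L_\theta(x)-y_a)/(ta)\quad(x\in F_j^K).$$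
For $a_n>\dots>a_k$ in $A$ with $a_l<a_{l+1}^4$, and $\zeta\in[0,\kappa)$, let $S_k(\zeta)$ be the event that both of the following hold:

* for each $l\in\{k,\dots,n\}$ there is $x^l$ with $|z_{a_l}(x^l)-l|<\kappa-\zeta$, and no $x\ne x^l$ has $z_{a_l}(x)\in[-\zeta,n+\frac12+\zeta]$;
* for each $a\in A\cap[a_k,a_n]$ with $a\notin\{a_k,\dots,a_n\}\cup\bigcup_{l=k+1}^n[a_l^2,a_l)$, no $x$ has $z_a(x)\in[-\zeta,n+\frac12+\zeta]$.

Only finitely many levels and points occur, so these events are Borel. $S_{n+1}(\zeta)$ is the whole space. The number $\zeta$ is a safety margin: $S_k(\zeta)$ shrinks as $\zeta$ grows. Let $\omega=\kappa/(2(n+1))$ and $\zeta_k=k\omega$, so $\kappa-\zeta_k\ge\kappa/2$ for $k\le n+1$. We shall choose the levels from the largest, $a_n$, to the smallest, $a_1$, spending one $\omega$ of margin each time.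

**Claim.** One can choose successively $a_n,a_{n-1},\dots,a_1\in A$ with $a_k<a_{k+1}^4$ (for $k<n$) such that, with $\pi_{n+1}=1$ and $\pi_k=\kappa a_k\rho_1\pi_{k+1}/8$, for all $0<\alpha\le a_k$: $\liminf_{j\to\infty}\mathbb P_\alpha(S_k(\zeta_k))\ge\pi_k$.

**Step 2 (choice of $a_k$).** Here we fix $a_k$, given the Claim down to $k+1$ (for $k=n$ nothing is given). Let $C_1,C_2$ be the constants that arise in Steps 4 and 5; they depend only on $\tau,K,|\Theta_0|,r_0$. Choose $R=R_k\ge2(n+1)$ with $C_2R^{-1/2}\le\rho_1\pi_{k+1}/4$. Then choose $a_k\in A$ so small that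
$$8C_1(n+4)a_k\le\rho_1\pi_{k+1},\qquad64C_1C_A(n+4)a_k\le\kappa\rho_1^2\pi_{k+1},\tag{5}$$
and, if $k<n$, also $a_k<a_{k+1}^4$ and $Ra_k\le\omega a_{k+1}^2$. Fix $\alpha\le a_k$.

**Step 3 (reduction to two expectations).** We bound $\mathbb P(S_k(\zeta_k))$ below by first moments. Let $H=\#\{x:|z_{a_k}(x)-k|<\kappa-\zeta_k\}$ count good points, and let $M$ count bad configurations. It is the number of

* (a) pairs $x\ne x'$ with $|z_{a_k}(x)-k|<\kappa$ and $z_{a_k}(x')\in[-1,n+2]$, plus
* (b) if $k<n$, triples $(x,x',a)$ with $a\in A$, $a_k<a<a_{k+1}^2$, $|z_{a_k}(x)-k|<\kappa$ and $z_a(x')\in[-1,n+2]$ ($x'=x$ allowed).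

First, $S_{k+1}(\zeta_k)\cap\{H\ge1,M=0\}\subseteq S_k(\zeta_k)$. The conditions on levels $\ge a_{k+1}$ are those of $S_{k+1}(\zeta_k)$. At level $a_k$, $H\ge1$ gives $x^k$, and absence of (a) says that no other point lies in $[-1,n+2]\supseteq[-\zeta_k,n+\frac12+\zeta_k]$. The remaining levels in $A\cap[a_k,a_{k+1})$ outside $[a_{k+1}^2,a_{k+1})$ lie in $(a_k,a_{k+1}^2)$, and absence of (b), used with $x=x^k$, makes them empty.

Second, $1_{\{H\ge1,M=0\}}\ge H-M$. If $M=0$ then $H\le1$, because two good points form a pair (a). If $M\ge1$ then $H\le M$: for $H\ge2$ we have $M\ge H(H-1)\ge H$, and for $H\le1$ it is clear. Therefore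
$$\mathbb P(S_k(\zeta_k))\ge\mathbb E[H1_{S_{k+1}(\zeta_k)}]-\mathbb E[M].\tag{6}$$

The shape of the estimate is visible for $k=n=1$: $\mathbb E[H]$ will be of order at least $\kappa a_1$ and $\mathbb E[M]$ of order at most $\kappa a_1^2$, so a small $a_1$ wins. For $k<n$, earlier success has probability only about $\pi_{k+1}$, a small multiple of $a_{k+1}$. The union bound for bad hits at the levels $a<b$ costs about $\sum_{a<b}a\approx b$. With $b=a_{k+1}$ this is too much; with $b=a_{k+1}^2$ it is affordable. This is why levels in $[a_{k+1}^2,a_{k+1})$ are left uncontrolled, and hidden by definition.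

**Step 4 (upper bound for $\mathbb E[M]$).** We estimate each type of bad configuration. Given $(\theta,c_1)$, the condition $|z_{a_k}(x)-k|<\kappa$ confines $c_0$ to an interval of length $2\kappa ta_k$, so it has $c_0$-probability at most $\kappa ta_k/r_0$.

Let $x'\ne x$, and put $a=a_k$ in case (a). The two conditions read $L_\theta(x)\in c_0+c_1/a_k+ta_k(k-\kappa,k+\kappa)$ and $L_\theta(x')\in c_0+c_1/a+ta[-1,n+2]$. Subtracting, $L_\theta(x'-x)$ lies in an interval depending only on $c_1$, of length at most $(n+3)ta+2\kappa ta_k\le(n+4)ta$. By (4) this has, for each $c_1$, $\theta$-probability at most $(n+4)ta/(|\Theta_0||x-x'|_\infty)$. Multiply by $\kappa ta_k/r_0$ and sum over pairs with Claim 3. Since $t^2N_j^{2K}=1$, the expected number for a given $a$ is at most $C_1\kappa(n+4)a_ka$.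

Let $x'=x$ in case (b). Subtracting forces $c_1(1/a-1/a_k)$ into a fixed interval of length at most $(n+4)ta$. Hence the expected number is at most
$$N_j^K\cdot\frac{\kappa ta_k}{r_0}\cdot\frac{(n+4)ta}{r_0\alpha(1/a_k-1/a)},$$
which tends to $0$ as $j\to\infty$ because $N_j^Kt=1$ and $t\to0$. Only finitely many $a$ occur. Using $\sum_{a\in A,a<a_{k+1}^2}a\le C_Aa_{k+1}^2$,
$$\limsup_j\mathbb E[M]\le C_1\kappa(n+4)a_k\big(a_k+C_Aa_{k+1}^2\big),\tag{7}$$
where the term $C_Aa_{k+1}^2$ is absent for $k=n$.

**Step 5 (lower bound for $\mathbb E[H1_{S_{k+1}(\zeta_k)}]$).** The difficulty is that $H$ and the event depend on the same parameters. We decouple them by a shift of $c_1$ so small that the coarse levels do not notice it, while the window at level $a_k$ moves across $R/a_k$ of its own units $ta_k$.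

Let $h=RN_j^{-K}=Rt$. A shift $c_1\mapsto c_1+s$, $0\le s\le ha_k$, changes $z_a(x)$ for $a\ge a_{k+1}$ by $s/(ta^2)\le ha_k/(ta_{k+1}^2)=Ra_k/a_{k+1}^2\le\omega$. So it maps $S_{k+1}(\zeta_{k+1})$ into $S_{k+1}(\zeta_k)$, as long as $c_1$ stays in range; for $k=n$ this is vacuous. For measurable $\Phi\ge0$ and $0<\tau'<b'$,
$$\int_0^{b'}\Phi\ge\int_0^{b'-\tau'}\frac1{\tau'}\int_0^{\tau'}\Phi(c+s)\,ds\,dc,$$
because each value $\Phi(u)$ receives on the right total weight at most $1$. Apply this in the variable $c_1$ with $b'=r_0\alpha$, $\tau'=ha_k$ ($j$ large) and substitute $s=va_k$: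
$$\mathbb E[H1_{S_{k+1}(\zeta_k)}]\ge\mathbb E\Big[1_{S_{k+1}(\zeta_{k+1})}1_{\{c_1\le r_0\alpha-ha_k\}}\cdot\frac1h\int_0^hH^{(v)}dv\Big],$$
where $H^{(v)}=\#\{x:|(L_\theta(x)-y_{a_k}-v)/(ta_k)-k|<\kappa-\zeta_k\}$.

Put $h'=(n+1)ta_k\le h/2$. Suppose $L_\theta(x)\in[y_{a_k}+h',y_{a_k}+h]$. The set of $v\in\mathbb R$ for which $x$ is counted is the open interval with center $L_\theta(x)-y_{a_k}-kta_k$ and radius $(\kappa-\zeta_k)ta_k$. Its lower end is at least $(n+1-k-\kappa)ta_k\ge0$ and its upper end at most $h-(k-\kappa)ta_k\le h$, so it is contained in $[0,h]$. Its length is $2(\kappa-\zeta_k)ta_k\ge\kappa ta_k$. Since $tN_j^K=1$ and $h'\le h/2$,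
$$\frac1h\int_0^hH^{(v)}dv\ge\frac1h\,\kappa ta_kN_j^K\,\nu_{j,\theta}([y_{a_k}+h',y_{a_k}+h])\ge\tfrac12\kappa a_k\,u_{j,\theta,h/2}(y_{a_k}+h').$$
For large $j$, $|y_{a_k}+h'-q|\le3r_0$, so $\rho_\theta(y_{a_k}+h')\ge\rho_1$. Moreover $\mathbb P(c_1>r_0\alpha-ha_k)\to0$. For fixed $\theta,c_1$, averaging over $c_0$ and Cauchy–Schwarz give
$$\mathbb E_{c_0}|u_{j,\theta,h/2}-\rho_\theta|(y_{a_k}+h')\le(2r_0)^{-1/2}\|u_{j,\theta,h/2}-\rho_\theta\|_{L^2}.$$
Averaging over $\theta\in\Theta_0$ (which costs a factor $|\Theta_0|^{-1}$ compared with $\mathbb E_\theta$ of the squared norm over $\Theta$), Cauchy–Schwarz again and Claim 2 with $R/2$ for $R$ give $\limsup_j\mathbb E|u_{j,\theta,h/2}-\rho_\theta|(y_{a_k}+h')\le C_2R^{-1/2}$. Since $\alpha\le a_k\le a_{k+1}$, the Claim for $k+1$ applies with the same $\alpha$, and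
$$\liminf_j\mathbb E[H1_{S_{k+1}(\zeta_k)}]\ge\tfrac12\kappa a_k(\rho_1\pi_{k+1}-C_2R^{-1/2})\ge\tfrac38\kappa a_k\rho_1\pi_{k+1}.$$

**Step 6 (the balance).** We compare the two bounds. By (5), $C_1(n+4)a_k\le\rho_1\pi_{k+1}/8$. For $k<n$, the second condition of (5) at stage $k+1$ gives
$$C_1C_A(n+4)a_{k+1}^2\le a_{k+1}\kappa\rho_1^2\pi_{k+2}/64=\rho_1\pi_{k+1}/8 .$$
By (6) and (7), $\liminf_j\mathbb P(S_k(\zeta_k))\ge\kappa a_k\rho_1\pi_{k+1}(\frac38-\frac18-\frac18)=\pi_k$. This proves the Claim.

**Step 7 (reading off $W_p$).** Finally we check that the hiding rule does its work. Take $\alpha=a_1$, $j$ large, and a point of $S_1(\zeta_1)\subseteq S_1(0)$; it exists because the probability is positive. Let $p$ consist of $w_j$, the corresponding $\theta,c_0,c_1$, $t=t_j$, $a_-=a_1$, $a_+=a_n$ and $b=n+\frac12$. The hit levels are $a_1,\dots,a_n$ and possibly some levels in $[a_l^2,a_l)$, $l\ge2$; these intervals contain no $a_m$, as $a_{l-1}<a_l^4$. The latter levels are not active, because $a_l$ is hit. Each $a_k$ is active. For $k=n$ there is no larger level. For $k<n$, a hit $a'>a_k$ is some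 $a_l$ or lies in some $[a_l^2,a_l)$, necessarily with $l\ge k+1$. So $a'\ge a_{k+1}^2$ and $a'^2\ge a_{k+1}^4>a_k$. Each $V_{a_l}$ is a single point within $\kappa$ of $l$. $\square$

## 8. Defining $\mathbb N$ from the sets $W_p$: end of the entropy lemma

Let $P$ be the definable set of $x\ge1$ such that for every $\eta\in(0,\frac14)$ there is $p$ with the following two properties.

* (i) $|w-x|<\eta$ for some $w\in W_p$.
* (ii) Every $w\in W_p$ with $w\le x+\frac12$ satisfies $|w-1|<\eta$, or $|w-w'-1|<\eta/x$ for some $w'\in W_p$.

Let $x\in P$. Start with $w_0$ from (i) and apply (ii) repeatedly, getting $w_1,w_2,\dots$ as long as $|w_i-1|\ge\eta$. Each step decreases $w$ by at least $3/4$, and $W_p\subseteq[0,\infty)$. So after some number $i\le\frac43(x+\frac12)\le2x$ of steps we reach $|w_i-1|<\eta$. Thus $|w_0-(i+1)|<\eta+i\eta/x\le3\eta$ and $|x-(i+1)|<4\eta$. As $\eta$ is arbitrary, $x\in\mathbb Z$.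

Conversely, let $n\ge1$ be an integer and $\eta\in(0,\frac14)$. Take $p$ from Proposition 7.2 with $\kappa<\min(1/8,\eta/(2n))$. Then $|w_n-n|<\eta$, $|w_1-1|<\eta$, and $|w_l-w_{l-1}-1|<2\kappa<\eta/n$ for $l\ge2$. So $n\in P$.

Hence $P=\mathbb N_{\ge1}$ is definable, contradicting Lemma 3.1. This proves Lemma 4.1. $\square$

## 9. Approximating nowhere dense sets by few polynomial patches

By (1), Theorem A is now clear for subsets of $[0,1]$. In higher dimension we shall use determinants of monomials, which bound the rational points near a small smooth patch. A nowhere dense $Y\subseteq[0,1]^m$ need not be a finite union of smooth pieces: it may have infinitely many sheets, over infinitely many intervals. But determinants only see $Y$ up to an error $T^{-k}$ with $k$ large. So we approximate $Y$ to within $CT^{-k}$ by polynomial patches, and arrange that *each numerical coordinate describing a patch ranges in a nowhere dense set*, apart from about $T^\epsilon$ values of auxiliary parameters. Then the entropy lemma counts patches.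

The first lemma replaces the fibers by finitely many sheets.

**Lemma 9.1.** Let $(\Gamma_s)_{s\in S}$ be a definable family of subsets of $[0,1]\times[-C_0,C_0]$ and $(Z_s)$ a definable family of nowhere dense subsets of $[0,1]$ such that $\Gamma_{s,x}$ is nowhere dense for $x\in[0,1]\setminus Z_s$. Let $r\ge1$. There are $C_1$ and a definable family $(B_{s,\eta})_{s\in S,\eta\in(0,1]}$ of closed nowhere dense subsets of $[0,1]$, $B_{s,\eta}\supseteq Z_s\cup\{0,1\}$, such that for each component $J$ of $[0,1]\setminus B_{s,\eta}$ there are finitely many (possibly no) $C^r$ functions $e_1<\dots<e_q:J\to[-C_0,C_0]$ with: each $e_i^{(j)}$, $1\le j\le r$, is identically zero or nowhere zero on $J$; $e_i(x)\in\overline{\Gamma_{s,x}}$; and for all $x\in J$, $y\in\Gamma_{s,x}$ some $|y-e_i(x)|\le C_1\eta^{1/2}$.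

**Proof.** **Step 1 (thinning a fiber).** We select from each fiber a finite subset at scale $\eta$. For $x\notin Z_s$ let $E_x=\overline{\Gamma_{s,x}}$ and $Q_x=\{e\in E_x:(e,e+\eta)\cap E_x=\emptyset\}$. For instance, if $E_x=\{0\}\cup\{2^{-i}:i\ge0\}$ and $\eta=\frac18$, then $Q_x=\{1,\frac12,\frac14,\frac18\}$. Distinct points of $Q_x$ have distance at least $\eta$, so $\#Q_x\le2C_0/\eta+1$. If $E_x\ne\emptyset$ then $\max E_x\in Q_x$.

Let $y\in E_x$ and $e=\min(Q_x\cap[y,\infty))$. Each $z\in[y,e]$ is within $\eta$ of a point of $E_x$. To see this let $f=\max(E_x\cap[y,z])$. If $f=e$ then $z=e$. If $f<e$ then $f\notin Q_x$, so $E_x$ meets $(f,f+\eta)$, necessarily beyond $z$, so $z-f<\eta$. Since $E_x$ is covered by $N(E_x,\eta)$ intervals of length $\eta$, the interval $[y,e]$ is covered by as many of length $3\eta$. Lemma 4.1 with exponent $1/2$, for the family $(E_x)$ indexed by $(s,x)$, gives $e-y\le3\eta N(E_x,\eta)\le C_1\eta^{1/2}$.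

**Step 2 (the good set).** We isolate the $x$ near which $Q_x$ moves smoothly. Let $G_{s,\eta}$ be the set of $x\in(0,1)\setminus\overline{Z_s}$ having an open interval $V\subseteq(0,1)\setminus\overline{Z_s}$ centered at $x$ such that: for $x'\in V$ each $e\in Q_x$ has exactly one $h_e(x')\in Q_{x'}$ with $|h_e(x')-e|<\eta/3$; each element of $Q_{x'}$ is within $\eta/3$, strictly, of some $e\in Q_x$; each $h_e$ is $C^r$ on $V$; and each $h_e^{(j)}$, $1\le j\le r$, is identically zero or nowhere zero on $V$. This is definable uniformly in $(s,\eta)$.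

It is open. Let $y\in V$. Then $Q_y=\{h_e(y):e\in Q_x\}$. On a small interval around $y$ the functions $h_e$ serve for $y$: $h_e(x')$ is within $\eta/3$ of $h_e(y)$ by continuity, and every other element of $Q_{x'}$ has distance at least $\eta$ from $h_e(x')$, hence more than $\eta/3$ from $h_e(y)$.

It is dense in $[0,1]$. The set $O=(0,1)\setminus\overline{Z_s}$ is dense, and it is the finite disjoint union of the definable sets $O_q=\{x\in O:\#Q_x=q\}$. Each $O_q\setminus\operatorname{int}O_q$ has empty interior, hence is nowhere dense, so $\bigcup_q\operatorname{int}O_q$ is dense in $O$. On $\operatorname{int}O_q$ the elements $e_1(x)<\dots<e_q(x)$ of $Q_x$ are definable functions. By Lemma 3.3 they all have the required local properties on a dense open subset, and there small intervals $V$ work by continuity and separation.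

**Step 3 (conclusion).** Put $B_{s,\eta}=[0,1]\setminus G_{s,\eta}$. It is closed, nowhere dense, and contains $Z_s\cup\{0,1\}$. On a component $J$ of $G_{s,\eta}$, $\#Q_x$ is locally constant, hence constant. The ordered elements $e_i(x)$ of $Q_x$ are locally the functions $h_e$, so they are $C^r$. For each $i,j$ the zero set of $e_i^{(j)}$ is open and closed in $J$, so it is $J$ or empty. The last property is Step 1. $\square$

The sheets are smooth but their derivatives are not bounded. The next lemma controls them away from the ends of $J$.

**Lemma 9.2.** Let $f:(\alpha,\beta)\to[-C_0,C_0]$ be $C^{r+1}$, $r\ge2$, with each $f^{(j)}$ ($1\le j\le r+1$) identically zero or nowhere zero. Then $|f^{(j)}(x)|\le C_j\operatorname{dist}(x,\{\alpha,\beta\})^{-j}$ for $0\le j\le r$, $C_j=C_j(C_0)$. If $0<v_0<v_1<1$, $v_1-v_0\le\sigma\min(v_0,1-v_1)$, and $g$ is the polynomial of degree $\le r-1$ interpolating $f$ at $\alpha+(\beta-\alpha)(v_0+(v_1-v_0)\frac l{r-1})$, $0\le l\le r-1$, then $|f-g|\le C_r\sigma^r$ on $[\alpha+(\beta-\alpha)v_0,\alpha+(\beta-\alpha)v_1]$.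

**Proof.** For $1\le j\le r$ the functions $f^{(j)}$ and $f^{(j+1)}$ have constant sign, so $|f^{(j)}|$ is monotone. Let $d=\operatorname{dist}(x,\{\alpha,\beta\})$. On one of the intervals $[x-\frac d2,x]$, $[x,x+\frac d2]$ we have $|f^{(j)}|\ge|f^{(j)}(x)|$. Integrating $f^{(j)}$, which has constant sign, over it gives $\frac d2|f^{(j)}(x)|\le2\sup|f^{(j-1)}|$, the supremum being over points at distance $\ge d/2$ from $\{\alpha,\beta\}$. By induction $|f^{(j)}(x)|\le\frac4dC_{j-1}(d/2)^{-(j-1)}$, starting from $C_0$. For the second part, the interpolation error formula with $r$ nodes gives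
$$|f-g|\le\tfrac1{r!}\sup|f^{(r)}|\,\big((\beta-\alpha)(v_1-v_0)\big)^r,$$
the supremum being over points at distance $\ge(\beta-\alpha)\min(v_0,1-v_1)$ from $\{\alpha,\beta\}$. Insert the bound for $f^{(r)}$. $\square$

**Proposition 9.3 ($A_m$).** Let $m\ge1$, $(Y_s)_{s\in S}$ a definable family of nowhere dense subsets of $[0,1]^m$, $k\ge1$ an integer, $\epsilon>0$. There are $C$, a finite nonempty set $\mathcal H$, and for each $h\in\mathcal H$: a definable family $(\Lambda^h_{s,u})_{s\in S,u\in\mathbb R^{p_h}}$ of subsets of $[-C,C]^{M_h}$ ($M_h\ge1$) all of whose coordinate projections $\operatorname{pr}_i\Lambda^h_{s,u}\subseteq\mathbb R$ are nowhere dense; a polynomial map $\varphi^h:\mathbb R^{p_h}\times\mathbb R^{M_h}\times\mathbb R^{m-1}\to\mathbb R^m$; and for each $T\ge1$ a nonempty set $U_T^h\subseteq[-C,C]^{p_h}$, $\#U^h_T\le CT^\epsilon$, such that for all $s$, $T$ and $y\in Y_s$ there are $h$, $u\in U_T^h$, $\lambda\in\Lambda^h_{s,u}$, $v\in[0,1]^{m-1}$ with $|y-\varphi^h(u,\lambda,v)|\le CT^{-k}$.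

Note that $U_T^h$ does not depend on $s$; the induction uses this.

**Proof.** $A_1$: take $\Lambda_s=Y_s$, $\varphi(\lambda)=\lambda$, $p=0$, $U_T=\mathbb R^0$. Let $m\ge2$ and assume $A_{m-1}$.

**Step 1 (fibering and sheets).** We apply $A_{m-1}$ to the fibers and make its data smooth in $x$. Let $Z_s=\{x\in[0,1]:Y_{s,x}\text{ not nowhere dense}\}$, nowhere dense by Lemma 3.2. Apply $A_{m-1}$ with $(k,\epsilon/2)$ to the family $Y_{s,x}$ indexed by $(s,x)$, $x\in[0,1]\setminus Z_s$, giving $\mathcal H',\Lambda^h_{s,x,u},\varphi^h,U_T^h$. Let $\epsilon'=\epsilon/4$ and let $r\ge\max(2,k/\epsilon')$ be an integer. For $h\in\mathcal H'$, $i\le M_h$, apply Lemma 9.1 (with $r+1$ for $r$) to $\{(x,\lambda_i):x\notin Z_s,\lambda\in\Lambda^h_{s,x,u}\}$, indexed by $(s,u)$, with $Z_s$. Let $B^h_{s,u,\eta}$ be the union over $i\le M_h$ of the resulting closed nowhere dense sets; it contains $Z_s\cup\{0,1\}$.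

**Step 2 (subdividing a gap).** We need a list of subintervals on which Lemma 9.2 is useful. Let $\mathcal V_T$ be a nonempty set of at most $CT^{2\epsilon'}$ pairs $0<v_0<v_1<1$ with $v_1-v_0\le T^{-\epsilon'}\min(v_0,1-v_1)$ whose intervals $[v_0,v_1]$ cover $[T^{-k},1-T^{-k}]$. To obtain it, subdivide $[2^{-i-1},2^{-i}]$, for $i=1$ and for all $i\ge1$ with $2^{-i}\ge T^{-k}$, into $\lceil2T^{\epsilon'}\rceil$ equal parts, and add the reflections in $\frac12$. Each part has length at most $T^{-\epsilon'}2^{-i-2}$, while $v_0$ and $1-v_1$ are at least $2^{-i-1}$ for the unreflected parts (and symmetrically for the others). The last $i$ has $2^{-i-1}<T^{-k}$ whenever $T^{-k}\le\frac12$, and for $T^{-k}>\frac12$ there is nothing to cover. The number of pairs is $O((1+\log T)T^{\epsilon'})$.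

**Step 3 (the new families).** Now we write down the data for $A_m$.

*Type I* handles points close to $B$. Put $\Lambda^{{\rm I},h}_{s,(u,\eta)}=B^h_{s,u,\eta}$ for $\eta\in(0,1]$ (and $\emptyset$ for other $\eta$), $\varphi(\lambda,v)=(\lambda,v)$, $v\in[0,1]^{m-1}$, with parameters $\{(u,T^{-2k}):u\in U_T^h\}$.

*Type II* handles points well inside gaps of $B$. For $\eta\in(0,1]$, $0<v_0<v_1<1$ let $\Lambda^{{\rm II},h}_{s,(u,\eta,v_0,v_1)}$ be the set of $(\alpha,\beta,(c_{i,l})_{i\le M_h,0\le l\le r-1})$ with $\alpha<\beta$ in $B:=B^h_{s,u,\eta}$, $(\alpha,\beta)\cap B=\emptyset$, and $c_{i,l}\in\overline{\operatorname{pr}_i\Lambda^h_{s,x_l,u}}$, where $x_l=\alpha+(\beta-\alpha)(v_0+(v_1-v_0)\frac l{r-1})$. For other values of $(\eta,v_0,v_1)$ it is empty. The map sends $\big((u,\eta,v_0,v_1),(\alpha,\beta,c),(v,v')\big)$, with $v\in\mathbb R$ and $v'\in\mathbb R^{m-2}$, to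
$$\Big(\alpha+(\beta-\alpha)(v_0+(v_1-v_0)v),\ \varphi^h\big(u,(\textstyle\sum_lc_{i,l}\ell_l(v))_i,v'\big)\Big),$$
with $\ell_l$ the Lagrange basis at the nodes $\frac l{r-1}$. It is polynomial. The parameters are $U_T^h\times\{T^{-2k}\}\times\mathcal V_T$, at most $CT^{\epsilon/2+2\epsilon'}=CT^\epsilon$ of them.

**Step 4 (the projections are nowhere dense).** This is the condition that later allows us to count. For type I it is clear, and in type II $\alpha,\beta$ lie in $B$. For fixed $(s,u,\eta,v_0,v_1)$ the values of $c_{i,l}$ form a definable set. It is contained in the union, over the countably many gaps of $B$, of the sets $\overline{\operatorname{pr}_i\Lambda^h_{s,x_l,u}}$, which are nowhere dense as $x_l\notin B\supseteq Z_s$. So it is a definable meager set, hence nowhere dense by Lemma 3.1.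

**Step 5 (verification of the approximation).** We check that every point is close to a patch. Let $(x,y')\in Y_s$. If $x\in Z_s$, then $x\in B^h_{s,u,\eta}$ for any $h$, $u\in U_T^h$, $\eta=T^{-2k}$, and type I represents $(x,y')$ exactly, with $\lambda=x$, $v=y'$. Otherwise take $h$, $u\in U_T^h$, $\lambda\in\Lambda^h_{s,x,u}$, $v'$ with $|y'-\varphi^h(u,\lambda,v')|\le CT^{-k}$. Let $\eta=T^{-2k}$, $B=B^h_{s,u,\eta}$. If $x\in B$, or if $x$ lies in a component $(\alpha,\beta)$ of $[0,1]\setminus B$ with $\frac{x-\alpha}{\beta-\alpha}\notin[T^{-k},1-T^{-k}]$, then $x$ is within $T^{-k}$ of $B$, and type I applies.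

Otherwise $\frac{x-\alpha}{\beta-\alpha}\in[v_0,v_1]$ for some $(v_0,v_1)\in\mathcal V_T$. By Lemma 9.1, restricting to $(\alpha,\beta)$, for each $i$ there is a function $f_i$ on $(\alpha,\beta)$, as in Lemma 9.2, with $f_i(x')\in\overline{\operatorname{pr}_i\Lambda^h_{s,x',u}}$ for all $x'\in(\alpha,\beta)$ and $|\lambda_i-f_i(x)|\le C_1\eta^{1/2}=C_1T^{-k}$. Put $c_{i,l}=f_i(x_l)$, and let $v\in[0,1]$ correspond to $x$, that is, $x=\alpha+(\beta-\alpha)(v_0+(v_1-v_0)v)$. By Lemma 9.2 with $\sigma=T^{-\epsilon'}$, $|f_i(x)-\sum_lc_{i,l}\ell_l(v)|\le C_rT^{-\epsilon'r}\le C_rT^{-k}$. The values $\sum_lc_{i,l}\ell_l(v)$ are bounded because the $c_{i,l}$, and the $\ell_l$ on $[0,1]$, are. As $\varphi^h$ is Lipschitz on bounded sets, type II approximates $(x,y')$ to within $C'T^{-k}$. $\square$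

**Corollary 9.4.** In the situation of Proposition 9.3 there are $C,D$ such that for all $s$, $T\ge1$ there are at most $CT^\epsilon$ polynomial maps $\psi:\mathbb R^{m-1}\to\mathbb R^m$ of degree $\le D$ with coefficients bounded by $C$, such that $Y_s$ is contained in the $CT^{-k}$-neighborhood of $\bigcup_\psi\psi([0,1]^{m-1})$.

**Proof.** Apply Proposition 9.3 with $\epsilon/2$, and let $M=\max_hM_h$. Lemma 4.1 with exponent $\epsilon/(2kM)$ and $\delta=T^{-k}$, applied to the families $\operatorname{pr}_i\Lambda^h_{s,u}$ indexed by $(s,u)$, shows that each $\Lambda^h_{s,u}$ is covered by at most $C(T^{k\epsilon/(2kM)})^M=CT^{\epsilon/2}$ cubes of side $T^{-k}$. Choose one $\lambda\in\Lambda^h_{s,u}$ in each cube that meets $\Lambda^h_{s,u}$, and take $\psi=\varphi^h(u,\lambda,\cdot)$ for these $\lambda$ and $u\in U_T^h$. Their number is at most $\#\mathcal H\cdot CT^{\epsilon/2}\cdot CT^{\epsilon/2}$. Replacing $\lambda$ by the chosen point of its cube costs $O(T^{-k})$, since $\varphi^h$ is Lipschitz in $\lambda$ on bounded sets. $\square$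

## 10. Monomial determinants and few hypersurfaces

**Proposition 10.1.** Let $m\ge1$, $\epsilon>0$. There is $d=d(m,\epsilon)$ such that for every definable family $(Y_s)$ of nowhere dense subsets of $[0,1]^m$ there is $C$ such that for all $s$, $T\ge1$, $Y_s(\mathbb Q,T)$ is contained in the union of at most $CT^\epsilon$ zero sets of nonzero polynomials of degree $\le d$.

**Proof.** For $m=1$ use (1), whose constant is uniform in $s$, and $d=1$. Let $m\ge2$.

**Step 1 (choice of degrees).** We compare two numbers: $\mu$, the size of a determinant, and $e$, the order to which it vanishes on a small patch. For $d\ge1$ let $\mu=\binom{m+d}m$, the number of monomials of degree $\le d$ in $m$ variables. Let $b$ be maximal with $\binom{b+m-1}{m-1}\le\mu$; the left side is the number of monomials of degree $\le b$ in $m-1$ variables. Let $e$ be the sum of the degrees of all these monomials plus $(b+1)(\mu-\binom{b+m-1}{m-1})$. For example, for $m=2$, $d=1$ we have $\mu=3$, $b=2$, $e=0+1+2=3$: the determinant with rows $(1,y_{i,1},y_{i,2})$, for three points on a smooth curve piece of parameter length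 $\rho$, is $O(\rho^3)$.

At most half of the monomials of degree $\le b$ have degree $<b/2$: the ratio is $\prod_{i=1}^{m-1}\frac{\lceil b/2\rceil-1+i}{b+i}\le\frac{\lceil b/2\rceil}{b+1}\le\frac12$. So $e\ge b\mu/4$. Also $(b+m)^{m-1}\ge\binom{b+m}{m-1}>\mu\ge d^m/m!$, so $b/d\to\infty$ as $d\to\infty$. Therefore we can choose $d$, depending only on $m,\epsilon$, with $\frac\epsilon{2(m-1)}e\ge md\mu+1$. Put $k=md\mu+1$.

**Step 2 (reduction to one small patch).** We localize. Apply Corollary 9.4 with $k$ and $\epsilon/2$. Divide $[0,1]^{m-1}$ into at most $CT^{\epsilon/2}$ cubes of side $\le\rho=T^{-\epsilon/(2(m-1))}$. It suffices to show, for $T$ large, that for each $\psi$ and each cube $Q$ the points $y\in[0,1]^m\cap\mathbb Q^m$ with $H(y)\le T$ within $CT^{-k}$ of $\psi(Q)$ lie on one hypersurface of degree $\le d$. For bounded $T$ there are boundedly many rational points, each on a hyperplane.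

**Step 3 (the determinant is small).** Let $y_1,\dots,y_\mu$ be such points, $|y_i-\psi(v_i)|\le CT^{-k}$, $v_i\in Q$. Let $\Delta=\det(y_i^I)_{i,|I|\le d}$ and $\Delta_0=\det(\psi(v_i)^I)$. All entries are bounded, so $|\Delta-\Delta_0|\le C'T^{-k}$. Expand at a corner $v^0$ of $Q$:
$$(\psi(v_i)^I)_I=\sum_{|\beta|\le b}(v_i-v^0)^\beta c_\beta+\sum_{|\beta|=b+1}(v_i-v^0)^\beta r_\beta(v_i),$$
with bounded vectors $c_\beta,r_\beta(v_i)\in\mathbb R^\mu$; each monomial of degree $>b$ is divisible by one of degree $b+1$, so the remainder has this form. Expand $\Delta_0$ multilinearly in the rows. Terms using some $c_\beta$ twice vanish. In a nonzero term the rows of the first kind use distinct $\beta$ of degree $\le b$ and the others contribute degree $b+1$, so the total degree in the $v_i-v^0$ is at least $e$. So $|\Delta_0|\le C'\rho^e\le C'T^{-md\mu-1}$, after enlarging $C'$, and $|\Delta|\le2C'T^{-md\mu-1}$.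

**Step 4 (the determinant is zero).** Arithmetic now finishes the argument. Multiplying row $i$ by the $d$-th powers of the denominators of the $m$ coordinates of $y_i$, for all $i$, makes $\Delta$ an integer, and the total factor is at most $T^{md\mu}$. So $\Delta\ne0$ would imply $|\Delta|\ge T^{-md\mu}$. For $T>2C'$ all these determinants vanish. So the matrix of the monomials of degree $\le d$ at all such points has rank $<\mu$, and there is a nonzero polynomial of degree $\le d$ vanishing at all of them. $\square$

## 11. Blocks by induction on the dimension: Theorems A and B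

**Step 1 (families in $[0,1]^m$).** We prove Theorem B for $X_s\subseteq[0,1]^m$ by induction on $m$, lowering the dimension with Proposition 10.1. For $m=0$ use one block, $D=\mathbb R^0$. Let $m\ge1$. The set $\operatorname{int}X_s$ is one block, with $D=\mathbb R^m$. The set $Y_s=X_s\setminus\operatorname{int}X_s$ has empty interior, hence is nowhere dense. By Proposition 10.1 with $\epsilon/2$, $Y_s(\mathbb Q,T)$ lies in at most $CT^{\epsilon/2}$ sets $V(P)=\{P=0\}$, $P\ne0$ of degree $\le d$.

Apply semialgebraic cell decomposition (van den Dries, *Tame Topology and O-minimal Structures*) to $\{(P,x):P\ne0,\ P(x)=0\}$, where $P$ is identified with its coefficients. The fibers of the cells over $P$ give finitely many semialgebraic families of cells $C_P^i$ ($i\le q$; discard those $i$ with $C^i_P=\emptyset$) with $V(P)=\bigcup_iC_P^i$, $\dim C_P^i=e_i<m$, and coordinate projections $\pi_i:\mathbb R^m\to\mathbb R^{e_i}$ mapping $C_P^i$ homeomorphically onto an open subset of $\mathbb R^{e_i}$. Here $e_i<m$ because $V(P)$ has empty interior. Let $X'_{s,P,i}=\pi_i(X_s\cap C_P^i)\subseteq[0,1]^{e_i}$,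 a definable family indexed by $(s,P)$; uniformity in the induction hypothesis is essential here, as $P$ depends on $T$. By induction $X'_{s,P,i}(\mathbb Q,T)$ is covered by at most $C'T^{\epsilon/2}$ sets $W'=\operatorname{int}_{D'}(X'_{s,P,i}\cap D')$, with $D'$ from finitely many semialgebraic families of manifolds.

Now we lift. We have $W'\subseteq\pi_i(C_P^i)$, which is open in $\mathbb R^{e_i}$. So $D=(\pi_i|_{C_P^i})^{-1}(D'\cap\pi_i(C_P^i))$ is semialgebraically homeomorphic to an open subset of $D'$, hence a manifold of the same dimension, and it varies in a semialgebraic family. The lift of $W'$ is open in $D$. It is contained in $X_s$, because $\pi_i$ is injective on $C_P^i$ and $W'\subseteq\pi_i(X_s\cap C_P^i)$. Hence it is contained in $\operatorname{int}_D(X_s\cap D)$. The map $\pi_i$ takes rational points to rational points without increasing heights, so the lifts cover $X_s(\mathbb Q,T)\cap C_P^i$. In total there are at most $1+CT^{\epsilon/2}\,qC'T^{\epsilon/2}$ blocks.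

**Step 2 (general families).** We transport everything into the unit cube by inversions, which preserve heights. For $I\subseteq\{1,\dots,n\}$ and $\sigma\in\{\pm1\}^n$ consider the piece of $X_s$ where $0\le\sigma_ix_i\le1$ ($i\notin I$) and $\sigma_ix_i>1$ ($i\in I$), and the map $\mathbf t$ with coordinates $\sigma_ix_i$ ($i\notin I$), $\sigma_i/x_i$ ($i\in I$), which sends the piece into $[0,1]^n$. Since $H(\pm q)=H(q)$ and $H(1/q)=H(q)$, it preserves heights. It is the restriction of a semialgebraic homeomorphism from the open set $\{x:\sigma_ix_i>0,\ i\in I\}$ onto $O_I=\{y:y_i>0,\ i\in I\}$. By Step 1 the points of $\mathbf t(\text{piece})$ are covered by blocks $W=\operatorname{int}_D(\mathbf t(\text{piece})\cap D)$. These are contained in $O_I$ and pull back to sets open in the manifold $\mathbf t^{-1}(D\cap O_I)$ and contained in $X_s$, hence in the corresponding blocks of $X_s$. The pieces cover $X_s$; sum over the finitely many $(I,\sigma)$. This proves Theorem B, hence Theorem A. $\blacksquare$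

## 12. Rational points detect noise: Theorem C

Now $\mathcal R$ is any expansion of $\overline{\mathbb R}$. (1)⇒(2) is Theorem B. (2)⇒(3) is the deduction in Section 2, which does not use noiselessness. (3)⇒(4): take $\epsilon=1$. It remains to show (4)⇒(1).

**Step 1 (counting rationals in an interval).** We need a quadratic lower bound: a bounded open interval $I$ contains at least $c_IT^2$ rationals of height $\le T$ for all large $T$, with $c_I>0$. Let $m_0=\max(1,\sup_{x\in I}|x|)$ and $B=\lfloor T/m_0\rfloor$. If $1\le b\le B$ and $a/b\in I$, then $b\le T$ and $|a|\le T$. The number of such integer pairs $(a,b)$ is at least $\sum_{b\le B}(b|I|-1)\ge\frac{|I|}2B^2-B$. For $g\ge2$, those with $g$ dividing both $a$ and $b$ number at most $\sum_{b'\le B/g}(b'|I|+1)\le\frac{|I|}2\frac{B^2}{g^2}+\big(\frac{|I|}2+1\big)\frac Bg$. Sum over $2\le g\le B$ and use $\sum_{g\ge2}g^{-2}\le\frac14+\sum_{g\ge3}\frac1{g(g-1)}=\frac34$. At least $\frac{|I|}8B^2-O_I(B(1+\log B))$ pairs are coprime, and these give distinct rationals.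

**Step 2 (definable subsets of $\mathbb R$).** We show that they have interior or are nowhere dense. Suppose $S\subseteq\mathbb R$ is definable with empty interior and dense in a bounded open interval $I$. Then $S\cap I$ and $I\setminus S$ both have empty interior. So neither contains a nondegenerate interval, and both coincide with their transcendental parts. Together they contain all rationals in $I$. For each large $T$ one of them contains at least $\frac{c_I}2T^2$ rationals of height $\le T$, so one of the two sets, call it $X$, satisfies $\#X^{\rm tr}(\mathbb Q,T)\ge\frac{c_I}2T^2$ for arbitrarily large $T$. This contradicts (4).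

**Step 3 (from $\mathbb R$ to $\mathbb R^n$).** We climb in dimension by Baire's theorem. Assume every definable subset of $\mathbb R^l$, $1\le l\le n$, has interior or is nowhere dense. Let $X\subseteq\mathbb R^{n+1}$ be definable with empty interior but dense in $B\times I$, $B$ an open box in $\mathbb R^n$, $I$ an open interval. For a compact nondegenerate interval $J\subseteq I$ with rational endpoints let $B_J=\{x\in B:J\subseteq X_x\}$ and $B_J'=\{x\in B:J\cap X_x=\emptyset\}$. If $B_J$ were somewhere dense it would have interior, and so would $X$. So all $B_J$ are nowhere dense. For $x\in B\setminus\bigcup_JB_J$ the set $X_x\cap I$ contains no interval, so it has empty interior and is nowhere dense. Hence $x\in B_J'$ for some $J$. There are countably many $J$, so by Baire some $B_J'$ is somewhere dense, hence contains a box $B''$. Then $X\cap(B''\times J)=\emptyset$, contradicting density. By induction $\mathcal R$ is noiseless. $\blacksquare$
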